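\title{A weakly Lindel\"of determined Banach space whose norm is nowhere G\^ateaux differentiable}

\begin{abstract}
We construct in ZFC a weakly Lindel\"of determined (WLD) Banach space with a $1$-unconditional basis whose norm is G\^ateaux differentiable at no point. Hence a WLD space need not be a G\^ateaux differentiability space. The basis is indexed by the tree of all transfinite sequences $s$ in $(0,1)$ with $\prod(1-s(\delta))>0$. We prove two complements. At every point the norm can be made to grow with slope at least $1-\varepsilon$ on both sides of some normalized basis direction, while slope exactly $1$ is impossible. In the dual of any WLD space, every weak* compact convex set is cut down to a single point by countably many successive passages to an exposed face; for the dual ball of our space one passage never suffices, and two can suffice.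
\end{abstract}

\section{Introduction}\label{sec:intro}

All Banach spaces are real. A continuous convex function $f$ on a Banach space $X$ is \emph{G\^ateaux differentiable} at $x\in X$ if the limit
\[
\lim_{t\to0}\frac{f(x+th)-f(x)}{t}
\]
exists for every $h\in X$ and is a continuous linear functional of $h$. The space $X$ is a \emph{G\^ateaux differentiability space} (GDS) if every continuous convex function on $X$ is G\^ateaux differentiable at each point of a dense subset of $X$, and it is \emph{weak Asplund} if the dense set can always be taken to be $G_\delta$. Every weak Asplund space is a GDS.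

The space $X$ is \emph{weakly Lindel\"of determined} (WLD) if there is a set $\Gamma\subset X$ with dense linear span such that $\{\gamma\in\Gamma: x^*(\gamma)\ne0\}$ is countable for every $x^*\in X^*$. We then say that $\Gamma$ \emph{witnesses} that $X$ is WLD. Since the span of $\Gamma$ is dense, a functional is determined by its values on $\Gamma$; the definition asks that each functional, viewed as a function on $\Gamma$, have countable support.

Argyros and Mercourakis showed that neither of the classes of WLD spaces and weak Asplund spaces is contained in the other. In particular a WLD space need not have the stronger of the two differentiability properties, and one asks about the weaker one. The following problem is taken from \cite{thesis}.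

\medskip
\noindent\textbf{Problem.} \emph{Is every WLD space a G\^ateaux differentiability space?}
\medskip

Two simple cases suggest a positive answer. A separable space is WLD, witnessed by any countable dense set, and it is weak Asplund (Example~\ref{ex:separable}). At the other extreme, let $I$ be uncountable and $X=\ell_1(I)$. Every $x$ has countable support, and for $i$ outside the support
\begin{equation}\label{eq:l1}
\|x+\eta e_i\|=\|x\|+|\eta|\qquad(\eta\in\mathbb R),
\end{equation}
so the norm has a corner at every point. But here the functional $x\mapsto\sum_i x(i)$ is nonzero at every $e_i$, and $\ell_1(I)$ is not WLD (Remark~\ref{rem:l1}). One might guess that corners at all points always add up to a functional with uncountable support. This is true for corners of the exact form \eqref{eq:l1}, and false as soon as an arbitrarily small loss is allowed. The answer to the problem is negative, and no set-theoretic assumption beyond ZFC is used.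

A family $(e_u)_{u\in T}$ in $X$ is a \emph{$1$-unconditional basis} if there are functionals $e_u^*\in X^*$ with $e_u^*(e_u)=1$ and $e_u^*(e_v)=0$ for $v\ne u$, such that every $x\in X$ is the limit of the sums $\sum_{u\in F}e_u^*(x)e_u$ along the finite sets $F\subset T$ directed by inclusion, and such that changing the signs of coefficients does not change the norm of a finite linear combination of the $e_u$.

\begin{theorem}\label{thm:main}
There is a WLD Banach space $X$ with an uncountable $1$-unconditional basis $(e_u)_{u\in T}$ such that for every $x\in X$ there is $s\in T$ with $e_s^*(x)=0$ and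
\[
\|x+\eta e_s\|\ \ge\ \|x\|+|\eta|\qquad\text{for all }\eta\in\mathbb R .
\]
Hence $\|\cdot\|$ is nowhere G\^ateaux differentiable, and $X$ is not a GDS.
\end{theorem}

The basis in Theorem~\ref{thm:main} is not normalized: all $e_u$ have the same norm $m>1$. The next theorem says that $m$ can be taken close to $1$ and that the limiting case cannot occur.

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(i)] For every $\varepsilon>0$, the space $X$ in Theorem~\ref{thm:main} can be chosen so that the normalized vectors $\bar e_s=e_s/\|e_s\|$ satisfy: for each $x\in X$ there is $s\in T$ with $\|x+\eta\bar e_s\|\ge\|x\|+(1-\varepsilon)|\eta|$ for all $\eta\in\mathbb R$.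
\item[(ii)] The constant $1$ is impossible: if $X$ is WLD, witnessed by a set $\Gamma$ of norm-one vectors, then it is not true that for every $x\in X$ there is $\gamma\in\Gamma$ with $\|x+\eta\gamma\|=\|x\|+|\eta|$ for all $\eta\in\mathbb R$.
\end{enumerate}
\end{theorem}

Differentiability of the norm at $x$ means that exactly one functional of the dual unit ball $B_{X^*}$ attains the value $\|x\|$ at $x$ (Lemma~\ref{lem:support}); that is, the face of $B_{X^*}$ exposed by $x$ is a point. In the dual of a WLD space one does reach a point if one is allowed to repeat the passage to an exposed face countably many times. For a weak* compact set $F\ne\emptyset$ in $X^*$ and $x\in X$ write $\max_Fx=\max\{f(x):f\in F\}$.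

\begin{theorem}\label{thm:faces}
Let $X$ be WLD and let $C\subset X^*$ be nonempty, weak* compact and convex. Then there are $\theta<\omega_1$ and $x_\alpha\in X$ $(\alpha<\theta)$ such that the iterated faces
\[
F_0=C,\qquad F_{\alpha+1}=\{f\in F_\alpha: f(x_\alpha)=\max\nolimits_{F_\alpha}x_\alpha\},\qquad F_\lambda=\bigcap_{\alpha<\lambda}F_\alpha\ \ (\lambda\text{ limit})
\]
end in a singleton $F_\theta=\{z\}$; in particular $z$ is an extreme point and a weak* $G_\delta$ point of $C$. For $C=B_{X^*}$ with $X$ the space constructed in Section~\ref{sec:space}, $\theta=1$ is impossible, while $\theta=2$ is possible for a suitable choice of $x_0,x_1$.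
\end{theorem}

Section~\ref{sec:general} proves the statements that hold in every WLD space; they show what a counterexample has to avoid. Section~\ref{sec:space} constructs $X$, and Section~\ref{sec:root} computes the norm near one basis vector, where the mechanism is visible by hand. The general proof has three parts: $X$ is WLD (Section~\ref{sec:wld}), a description of the weak* limits of the norming functionals (Section~\ref{sec:closure}), and the choice of the direction $e_s$ (Section~\ref{sec:proof}).

\section{Corners and exposed faces}\label{sec:corners}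

We use the following textbook facts. The ball $B_{X^*}$ is weak* compact, and for every $x\in X$ some $f\in B_{X^*}$ has $f(x)=\|x\|$; we say that such an $f$ \emph{norms} $x$. A weak* compact set is norm bounded. A decreasing family of nonempty compact sets has nonempty intersection. A point lies in the closure of a set if and only if it is the limit of a net in the set, and every net in a compact space has a convergent subnet. Every countable set of countable ordinals is bounded below the first uncountable ordinal $\omega_1$.

\begin{lemma}\label{lem:support}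
Let $C\subset X^*$ be nonempty, weak* compact and convex, and let $p(x)=\max_Cx$. Then $p$ is continuous and convex, and $p$ is G\^ateaux differentiable at $x$ if and only if $C_x=\{f\in C: f(x)=p(x)\}$ is a singleton. For $C=B_{X^*}$ the function $p$ is the norm.
\end{lemma}

\begin{proof}
The function $p$ is a supremum of a bounded family of linear functionals, so it is convex and Lipschitz. For $f\in C_x$, $h\in X$ and $t\in\mathbb R$ we have $p(x+th)-p(x)\ge tf(h)$. If $p$ has derivative $g$ at $x$, dividing by $t>0$ and by $t<0$ gives $g(h)\ge f(h)\ge g(h)$, so $C_x=\{g\}$. Conversely, let $C_x=\{f\}$, fix $h$, and for $t\ne0$ choose $f_t\in C_{x+th}$. Then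
\[
tf(h)\le p(x+th)-p(x)\le f_t(x+th)-f_t(x)=tf_t(h),
\]
so the difference quotient lies between $f(h)$ and $f_t(h)$. As $t\to0$ we have $f_t(x)=p(x+th)-tf_t(h)\to p(x)$, so every weak* cluster point of $(f_t)$ lies in $C_x=\{f\}$. By compactness $f_t\to f$ weak*, and the difference quotient tends to $f(h)$.
\end{proof}

The separable case explains why a counterexample needs uncountably many directions, with the direction of the corner depending on the point.

\begin{example}\label{ex:separable}
Let $f$ be continuous and convex on $X$. The one-sided derivative $D(x,h)=\lim_{t\downarrow0}(f(x+th)-f(x))/t$ exists, since the quotient is nondecreasing in $t$, and it is sublinear in $h$; it is continuous in $h$ because $f$ is locally Lipschitz. Put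
\[
j(x,h)=D(x,h)+D(x,-h)=\inf_{t>0}\frac{f(x+th)+f(x-th)-2f(x)}{t}\ \ge0 .
\]
If $j(x,\cdot)=0$, then $D(x,\cdot)$ is sublinear and odd, hence linear, and $f$ is G\^ateaux differentiable at $x$. Fix $h\neq0$ and $n\in\mathbb N$. The set $\{x: j(x,h)\ge1/n\}$ is closed, since $j(\cdot,h)$ is an infimum of continuous functions. It has empty interior, since it meets each line parallel to $h$ in a countable set: a convex function on $\mathbb R$ has only countably many corners. So corners in one fixed direction occupy a meager set. If $X\neq\{0\}$ is separable and $(h_k)$ is a dense sequence of nonzero vectors, the Baire category theorem shows that $\{x: j(x,h_k)=0\text{ for all }k\}$ is a dense $G_\delta$ set, and at its points $j(x,\cdot)=0$ by continuity. Thus $X$ is weak Asplund.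
\end{example}

\section{Two transfinite arguments in WLD spaces}\label{sec:general}

Both proofs in this section follow one pattern. We shrink a weak* compact set step by step, each step forcing all surviving functionals to be nonzero at a new element of $\Gamma$. Compactness carries the process through limit ordinals. A functional that survives $\omega_1$ steps has uncountable support, so the process must stop at a countable stage.

\begin{proof}[Proof of Theorem~\ref{thm:faces}, general part]
Let $\Gamma$ witness that $X$ is WLD. For any choice of the $x_\alpha$, the sets $F_\alpha$ are nonempty, weak* compact and convex, by induction: a weak* continuous function attains its maximum on $F_\alpha$, and at limit stages we intersect a decreasing family.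

Suppose that $F_\alpha$ is defined and has more than one point. Since the span of $\Gamma$ is dense, $\Gamma$ separates the points of $X^*$, so some $\gamma_\alpha\in\Gamma$ is not constant on $F_\alpha$. The numbers $\max_{F_\alpha}\gamma_\alpha$ and $\max_{F_\alpha}(-\gamma_\alpha)$ are not both zero, for otherwise $\gamma_\alpha$ would vanish on $F_\alpha$. Choose $x_\alpha\in\{\gamma_\alpha,-\gamma_\alpha\}$ with $\max_{F_\alpha}x_\alpha\ne0$. Then $\gamma_\alpha$ is a nonzero constant on $F_{\alpha+1}$, and so on every later $F_\beta$. Since $\gamma_\beta$ is not constant on $F_\beta$, we get $\gamma_\beta\ne\gamma_\alpha$ for $\beta>\alpha$. If $F_\alpha$ had more than one point for every $\alpha<\omega_1$, any $f$ in the nonempty set $\bigcap_{\alpha<\omega_1}F_\alpha$ would be nonzero at the uncountably many elements $\gamma_\alpha$ of $\Gamma$. Hence $F_\theta=\{z\}$ for some $\theta<\omega_1$.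

Each $F_\alpha$ is a face of $C$: if $f,g\in C$, $0<\lambda<1$ and $\lambda f+(1-\lambda)g\in F_\alpha$, then $f,g\in F_\alpha$. This passes to intersections. For the successor step, if $\lambda f+(1-\lambda)g\in F_{\alpha+1}$, then $f,g\in F_\alpha$, the numbers $f(x_\alpha),g(x_\alpha)$ are at most $\max_{F_\alpha}x_\alpha$, and their weighted mean equals this maximum, so both equal it. A point that is a face is an extreme point.

Finally,
\[
\{z\}=\bigcap_{\alpha<\theta}\{f\in C: f(x_\alpha)=z(x_\alpha)\}.
\]
Indeed, let $f$ lie in the right-hand side. Since $z\in F_{\alpha+1}$, we have $z(x_\alpha)=\max_{F_\alpha}x_\alpha$ for $\alpha<\theta$, and induction gives $f\in F_\alpha$ for all $\alpha\le\theta$. Each set on the right is a level set of a weak* continuous real function, hence $G_\delta$ in $C$, and $\theta$ is countable. So $z$ is a weak* $G_\delta$ point of $C$.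
\end{proof}

\begin{remark}\label{rem:l1}
Countability of supports cannot be dropped. For $X=\ell_1(I)$ with $I$ uncountable, $B_{X^*}$ with the weak* topology is the product $[-1,1]^I$. A $G_\delta$ set containing a point $z$ contains all points that agree with $z$ on a suitable countable set of coordinates, so $[-1,1]^I$ has no $G_\delta$ points. By the theorem, $\ell_1(I)$ is not WLD.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(ii)]
Suppose that for every $x$ there is $\gamma(x)\in\Gamma$ with $\|x+\eta\gamma(x)\|=\|x\|+|\eta|$ for all $\eta$. We construct distinct $\gamma_\alpha\in\Gamma$, $\alpha<\omega_1$, such that the weak* compact sets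
\[
K_\alpha=\{f\in B_{X^*}: f(\gamma_\beta)=1\text{ for all }\beta<\alpha\}
\]
are nonempty. We have $K_0=B_{X^*}$. Let $\alpha<\omega_1$ and let $\gamma_\beta$, $\beta<\alpha$, be given with $K_\alpha\ne\emptyset$. Since $\alpha$ is countable, there are $c_\beta>0$ with $c=\sum_{\beta<\alpha}c_\beta<\infty$. Put $x_\alpha=\sum_{\beta<\alpha}c_\beta\gamma_\beta$. The triangle inequality gives $\|x_\alpha\|\le c$, and any $f\in K_\alpha$ gives $\|x_\alpha\|\ge c$. Let $\gamma_\alpha=\gamma(x_\alpha)$ and let $f\in B_{X^*}$ norm $x_\alpha+\gamma_\alpha$. Then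
\[
\sum_{\beta<\alpha}c_\beta f(\gamma_\beta)+f(\gamma_\alpha)=\|x_\alpha+\gamma_\alpha\|=c+1 .
\]
Since $f(\gamma_\beta)\le\|\gamma_\beta\|=1$ for all $\beta\le\alpha$, equality forces $f(\gamma_\beta)=1$ for all $\beta\le\alpha$, so $K_{\alpha+1}\ne\emptyset$. If $\gamma_\alpha=\gamma_\beta$ for some $\beta<\alpha$, then $\|x_\alpha-c_\beta\gamma_\alpha\|\le c-c_\beta$, whereas the choice of $\gamma_\alpha$ gives $c+c_\beta$; so $\gamma_\alpha$ is new. For limit $\lambda\le\omega_1$ the set $K_\lambda=\bigcap_{\alpha<\lambda}K_\alpha$ is nonempty by compactness. Any $f\in K_{\omega_1}$ is nonzero at uncountably many elements of $\Gamma$, a contradiction.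
\end{proof}

The normalization is used at one point only: a functional that norms $x_\alpha+\gamma_\alpha$ must still take the top value at every earlier $\gamma_\beta$. The space constructed next breaks this link.

\section{The tree and the space}\label{sec:space}

\subsection*{The plan}
We look for a norm $\|x\|=\sup_s\sum_u z_s(u)|x(u)|$ on finitely supported functions on a set $T$, given by functions $z_s\ge0$ indexed by $s\in T$. Suppose that $z_s(s)=0$ and that $z_s\pm e_s^*$ lie in the dual ball. If $z_s$ norms $x$ and $x(s)=0$, then $z_s\pm e_s^*$ both norm $x$, and the norm has a corner at $x$ in the direction $e_s$. So we want every $x$ with nonnegative coordinates to be normed by some $z_s$.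

The first attempt takes for $T$ a tree and for $z_s$ the indicator function of the set of predecessors of $s$; then $z_s+e_s^*=z_{s'}$ for an immediate successor $s'$ of $s$. The supremum defining $\|x\|$ is attained only in the weak* closure of $\{z_s\}$, which contains the indicator of every increasing sequence of nodes together with their predecessors. For such a limit to be some $z_s$, every countable chain needs an upper bound. Then transfinite recursion produces an uncountable chain, whose indicator has uncountable support. This is the obstruction of Theorem~\ref{thm:sharp}(ii).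

The second attempt charges for each step: the node $s$ gets successors $s^{\frown}t$, $0<t<1$, with $z_{s^{\frown}t}=(1-t)(z_s+e_s^*)$. A chain gets an upper bound only if the product of its factors $1-t$ is positive; along the other chains the functionals tend to $0$, which norms no nonzero vector. Chains are now countable, and $z_s+e_s^*$ is in the dual ball as the limit for $t\to0$. But $z_s+e_s^*$ is a new point of the closure, it is not of the form $z_{s'}$, and it may be the only functional that norms $x$ (Remark~\ref{rem:kappa0}).

The remedy is a reward of order $\sqrt t$ on the new coordinate, against the cost of order $t$: we take $z_{s^{\frown}t}=(1-t)\bigl(z_s+(1+\kappa\sqrt t)e_s^*\bigr)$. If $x(s)>0$, then for small $t$ the functional $z_{s^{\frown}t}$ beats $z_s+e_s^*$ at $x$, so the bad limit point can norm $x$ only when $x(s)=0$, and then $z_s$ norms $x$ as well.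

\subsection*{Products}
For $f:A\to(0,1)$ put $\prod_{a\in A}(1-f(a))=\inf_F\prod_{a\in F}(1-f(a))$, the infimum over finite $F\subset A$, with empty product $1$. The product equals $\exp\bigl(-\sum_{a\in A}-\log(1-f(a))\bigr)$, where the sum of nonnegative terms is the supremum of the finite partial sums. We use three consequences.
\begin{enumerate}
\item[(P1)] If $A=A_1\cup A_2$ is a partition, the product over $A$ is the product over $A_1$ times the product over $A_2$.
\item[(P2)] If $A$ is the union of an increasing family of sets $A'$, the product over $A$ is the infimum of the products over the $A'$, since each finite subset of $A$ lies in some $A'$.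
\item[(P3)] If the product is positive, then $\{a: f(a)\ge1/n\}$ is finite for each $n\ge2$, since $(1-1/n)^k\to0$. Hence $A$ is countable.
\end{enumerate}

\subsection*{The tree}
Let $T$ be the set of all functions $s:\beta\to(0,1)$, with $\beta$ an ordinal, such that $\prod_{\delta<\beta}(1-s(\delta))>0$. We call $|s|=\beta$ the \emph{length} of $s$; by (P3), $|s|<\omega_1$. We write $s|_\alpha$ for the restriction of $s$ to $\alpha\le|s|$, and $u\le s$ if $u=s|_\alpha$ for some $\alpha\le|s|$. For $t\in(0,1)$, $s^{\frown}t$ is the extension of $s$ to $|s|+1$ with last value $t$. The empty function $\emptyset$ is the least element of $T$. By (P1), initial segments of elements of $T$ are in $T$, and $s^{\frown}t\in T$ for $s\in T$. Two initial segments of the same $s$ are comparable. A \emph{chain} is a set of pairwise comparable elements, an \emph{antichain} a set of pairwise incomparable elements. The set $T$ is uncountable, as it contains the one-term sequences $(t)$, $0<t<1$.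

\subsection*{The functionals}
Fix $\kappa\in(0,1]$; the value $\kappa=1$ suffices for Theorem~\ref{thm:main}. Let
\[
\varphi(t)=(1-t)(1+\kappa\sqrt t),\qquad m=\sup_{0<t<1}\varphi(t).
\]
With $r=\sqrt t$ we have $\varphi=1+\kappa r-r^2-\kappa r^3$. The derivative $\kappa-2r-3\kappa r^2$ is strictly decreasing on $[0,1]$, positive at $0$ and negative at $1$. So $\varphi$ increases from the value $1$ at $t=0$, attains $m$ at exactly one point $t_*\in(0,1)$, and, since $\kappa r-r^2\le\kappa^2/4$,
\begin{equation}\label{eq:m}
1<m\le1+\kappa^2/4 .
\end{equation}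
For $\kappa=1$ the derivative vanishes at $r=1/3$, so $t_*=1/9$ and $m=32/27$.

For $s\in T$ and $\alpha\le|s|$ let $\rho_s(\alpha)=\prod_{\alpha\le\delta<|s|}(1-s(\delta))\in(0,1]$; this is the total cost of the steps from $s|_\alpha$ up to $s$. Define $z_s:T\to[0,2]$ by
\[
z_s(s|_\alpha)=\bigl(1+\kappa\sqrt{s(\alpha)}\bigr)\rho_s(\alpha)\quad(\alpha<|s|),\qquad z_s(u)=0\ \text{ unless }u<s .
\]
Thus $z_s(u)>0$ exactly when $u<s$; in particular $z_\emptyset=0$ and $z_s(s)=0$. Let $1_u$ be the indicator function of $\{u\}$. The first cases are
\[
z_{(t)}=\varphi(t)1_\emptyset,\qquad z_{(t,t')}=(1-t')\varphi(t)1_\emptyset+\varphi(t')1_{(t)} .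
\]

\begin{lemma}\label{lem:z}
Let $s\in T$.
\begin{enumerate}
\item[(Z1)] $z_{s^{\frown}t}=(1-t)\bigl(z_s+(1+\kappa\sqrt t)1_s\bigr)$ for $t\in(0,1)$.
\item[(Z2)] If $u<s$, $|u|=\zeta$ and $\alpha<\zeta$, then $z_s(u|_\alpha)=z_u(u|_\alpha)\rho_s(\zeta)$.
\item[(Z3)] If $u<s$ and $|u|=\zeta$, then $\rho_s(\zeta)\le z_s(u)\le2\rho_s(\zeta)$, $\ \rho_s(\zeta)\le1-s(\zeta)$, and $z_s(u)\le\varphi(s(\zeta))\le m$.
\end{enumerate}
\end{lemma}

\begin{proof}
By (P1), $\rho_{s^{\frown}t}(\alpha)=\rho_s(\alpha)(1-t)$ for $\alpha\le|s|$, and $\rho_s(|s|)=1$. This gives (Z1) at the points $s|_\alpha$, $\alpha\le|s|$, and both sides vanish elsewhere. In (Z2), $s(\alpha)=u(\alpha)$ and $\rho_s(\alpha)=\rho_u(\alpha)\rho_s(\zeta)$ by (P1). In (Z3), $z_s(u)=(1+\kappa\sqrt{s(\zeta)})\rho_s(\zeta)$ with $1\le1+\kappa\sqrt{s(\zeta)}\le2$, and $1-s(\zeta)$ is one of the factors of $\rho_s(\zeta)$.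
\end{proof}

\subsection*{The space}
On the space $c_{00}(T)$ of finitely supported real functions on $T$, with unit vectors $e_u=1_u$, put
\[
\|x\|=\sup_{s\in T}\sum_{u\in T}z_s(u)|x(u)| .
\]
This is a seminorm, finite since $\|x\|\le m\sum_u|x(u)|$ by (Z3). By (Z1), $z_{u^{\frown}t}(u)=\varphi(t)$. Letting $t\to0$ gives $|x(u)|\le\|x\|$, so $\|\cdot\|$ is a norm, and taking $t=t_*$ gives, with (Z3), $\|e_u\|=m$. The norm is monotone: $|x|\le|y|$ pointwise implies $\|x\|\le\|y\|$. Let $X$ be the completion.

\begin{lemma}\label{lem:X}
\begin{enumerate}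
\item[(a)] The coordinate functionals extend to $e_u^*\in B_{X^*}$; we write $x(u)=e_u^*(x)$ for $x\in X$. For $\epsilon\in\{\pm1\}^T$ there is an isometry $S_\epsilon$ of $X$ onto $X$ with $(S_\epsilon x)(u)=\epsilon(u)x(u)$ and $S_\epsilon e_u=\epsilon(u)e_u$. The family $(e_u)_{u\in T}$ is a $1$-unconditional basis of $X$.
\item[(b)] Each $z_s$ defines an element of $B_{X^*}$ with $\langle z_s,e_u\rangle=z_s(u)$. If $x\in X$ and $x(u)\ge0$ for all $u$ (written $x\ge0$), then $\|x\|=\sup_s\langle z_s,x\rangle$.
\item[(c)] $z_s+e_s^*\in B_{X^*}$ and $z_s-e_s^*\in B_{X^*}$ for every $s\in T$.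
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The functionals extend because $|x(u)|\le\|x\|$. The sign change $S_\epsilon$ is an isometric involution of $c_{00}(T)$, so it extends to an isometry of $X$ onto $X$, and the formula for its coordinates persists by continuity. For finite $F\subset T$ let $P_Fx=\sum_{u\in F}x(u)e_u$. By monotonicity $\|P_Fx\|\le\|x\|$ on $c_{00}(T)$, and so on $X$. Given $x\in X$ and $\delta>0$, take $y\in c_{00}(T)$ with $\|x-y\|<\delta$. For finite $F$ containing the support of $y$ we have $P_Fy=y$ and $\|P_Fx-x\|\le\|P_F(x-y)\|+\|y-x\|<2\delta$. So $P_Fx\to x$.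

(b) On $c_{00}(T)$ we have $|\sum_uz_s(u)x(u)|\le\|x\|$, which gives the first claim. If $x\ge0$, the formula holds for each $P_Fx$ by the definition of the norm. Both sides of the formula are $1$-Lipschitz functions on $X$, and $P_Fx\to x$.

(c) A functional on $X$ is determined by its values at the $e_u$, so (Z1) holds in $X^*$ with $e_s^*$ in place of $1_s$. Hence $z_{s^{\frown}t}\to z_s+e_s^*$ in norm as $t\to0$, and $z_s+e_s^*\in B_{X^*}$. Let $\epsilon(s)=-1$ and $\epsilon=1$ elsewhere. Since $z_s(s)=0$, the functional $(z_s+e_s^*)\circ S_\epsilon\in B_{X^*}$ equals $z_s-e_s^*$.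
\end{proof}

From now on we write $f(u)=\langle f,e_u\rangle$ for $f\in X^*$, $u\in T$. A net in $B_{X^*}$ converges weak* if and only if it converges at each $u\in T$, since the $e_u$ span a dense subspace.

\section{The norm near the root vector}\label{sec:root}

The smallest case is $x=e_\emptyset$. The functionals $z_{(t)}=\varphi(t)e_\emptyset^*$ take the values $\varphi(t)$ at $x$. Their limit as $t\to0$ is $z_\emptyset+e_\emptyset^*=e_\emptyset^*$, which takes the value $1<m$ and does not norm $x$. The supremum $m$ is attained at $t=t_*$, by an honest $z_s$, and this produces a corner in exactly one basis direction.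

\begin{proposition}\label{prop:root}
Let $s=(t_*)$, so that $z_s=m\,e_\emptyset^*$.
\begin{enumerate}
\item[(a)] If $u\notin\{\emptyset,s\}$, then $\|e_\emptyset+\eta e_u\|=m$ for all sufficiently small $|\eta|$.
\item[(b)] $m+|\eta|\le\|e_\emptyset+\eta e_s\|\le m+|\eta|+\dfrac{\kappa^2\eta^2}{4m}$ for all $\eta\in\mathbb R$.
\item[(c)] The set of $f\in B_{X^*}$ that norm $e_\emptyset$ is the segment $\{z_s+\tau e_s^*: -1\le\tau\le1\}$.
\end{enumerate}
\end{proposition}

\begin{proof}
For $u\ne\emptyset$ we have $\|e_\emptyset+\eta e_u\|=\sup_v\bigl(z_v(\emptyset)+|\eta|z_v(u)\bigr)$. The nodes $v$ that are not strictly above $u$ contribute $z_v(\emptyset)\le m$. It remains to bound the contribution of the nodes $v>u$.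

(a) There is $q<m$ with $z_v(\emptyset)\le q$ for all $v>u$. If $u(0)\ne t_*$, take $q=\varphi(u(0))$, by (Z3). If $u(0)=t_*$, then $|u|\ge2$ because $u\ne s$, and by (Z2) and (Z3) $z_v(\emptyset)=m\rho_v(1)\le m(1-u(1))=q$. For $|\eta|\le(m-q)/m$ the contribution of $v$ is at most $q+|\eta|m\le m$. The bound $\|e_\emptyset+\eta e_u\|\ge\|e_\emptyset\|=m$ holds by monotonicity.

(b) The lower bound follows by applying $z_s\pm e_s^*\in B_{X^*}$. For $v>s$ put $t=v(1)$. Then $z_v(\emptyset)=m\rho_v(1)\le m(1-t)$ and $z_v(s)\le1+\kappa\sqrt t$, so the contribution of $v$ is at most $m+|\eta|+\bigl(\kappa|\eta|\sqrt t-mt\bigr)$, and $\kappa|\eta|r-mr^2\le\kappa^2\eta^2/(4m)$ for all real $r$.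

(c) Let $f\in B_{X^*}$ with $f(\emptyset)=m$. Then $m+\eta f(u)\le\|e_\emptyset+\eta e_u\|$. For $u\notin\{\emptyset,s\}$, part (a) with both signs of $\eta$ gives $f(u)=0$. For $u=s$, dividing the upper bound in (b) by $|\eta|$ and letting $\eta\to0$ from both sides gives $|f(s)|\le1$. So $f=z_s+\tau e_s^*$ with $\tau=f(s)\in[-1,1]$. Conversely, $z_s\pm e_s^*$ lie in $B_{X^*}$ and take the value $m$ at $e_\emptyset$, and so does every point of the segment between them.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:faces}, the case $\theta=2$]
Take $x_0=e_\emptyset$ and $x_1=e_s$ with $s=(t_*)$. Then $F_1$ is the segment in Proposition~\ref{prop:root}(c). Since $\langle z_s+\tau e_s^*,e_s\rangle=\tau$, we get $F_2=\{z_s+e_s^*\}$.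
\end{proof}

\begin{remark}\label{rem:kappa0}
The reward $\kappa\sqrt t$ is needed. For $\kappa=0$ the definitions of Section~\ref{sec:space} make sense, with $\varphi(t)=1-t$ and $m=1$ not attained. For every $u\ne\emptyset$ and $v>u$ we have $z_v(\emptyset)\le1-u(0)<1$, so the argument for (a) gives $\|e_\emptyset+\eta e_u\|=1$ for small $|\eta|$. As in (c), $e_\emptyset^*$ is then the only functional that norms $e_\emptyset$, and by Lemma~\ref{lem:support} the norm is G\^ateaux differentiable at $e_\emptyset$.
\end{remark}

\section{The space is weakly Lindel\"of determined}\label{sec:wld}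

A functional on $X$ can be large on a big set of nodes in two ways: along a chain or across an antichain. The first is limited by the tree, the second by the norm, which on an antichain is $m$ times the supremum norm.

\begin{lemma}\label{lem:chains}
Every chain in $T$ is countable.
\end{lemma}

\begin{proof}
Let $D$ be an uncountable chain. Comparable elements of equal length coincide, so the lengths of the elements of $D$ form an uncountable, hence unbounded, subset of $\omega_1$. Then $b=\bigcup D$ is a function $\omega_1\to(0,1)$, and $b|_\alpha\in T$ for every $\alpha<\omega_1$, being an initial segment of an element of $D$. For some $n\ge2$ the set $\{\delta<\omega_1: b(\delta)\ge1/n\}$ is infinite. A countably infinite subset of it is contained in some $\alpha<\omega_1$, and then $b|_\alpha\in T$ contradicts (P3).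
\end{proof}

\begin{proposition}\label{prop:wld}
The set $\Gamma=\{e_u:u\in T\}$ witnesses that $X$ is WLD.
\end{proposition}

\begin{proof}
The span of $\Gamma$ is dense. Let $f\in X^*$ and $n\in\mathbb N$. It suffices to show that $A=\{u\in T:|f(u)|\ge1/n\}$ is countable; assume $A\ne\emptyset$.

Let $u_1,\dots,u_k\in A$ be distinct and form an antichain. For any $s\in T$ at most one $u_i$ satisfies $u_i<s$, since initial segments of $s$ are comparable. So $\|\sum_i\pm e_{u_i}\|\le m$ for all signs, by (Z3). With the signs of the $f(u_i)$,
\[
k/n\le\sum_i|f(u_i)|=\Bigl\langle f,\sum_i\pm e_{u_i}\Bigr\rangle\le m\|f\| .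
\]
Thus antichains in $A$ have bounded size. Let $\{u_1,\dots,u_k\}\subset A$ be one of largest size. Every $v\in A$ is comparable to some $u_i$, since otherwise it could be added. Each $u_i$ has only countably many initial segments, because $|u_i|<\omega_1$. By Lemma~\ref{lem:chains} it remains to show that $A_i=\{v\in A: v\ge u_i\}$ is a chain.

Let $v\in A_i$ and $j\ne i$. If $u_j\le v$, then $u_i$ and $u_j$ are initial segments of $v$, hence comparable; if $v\le u_j$, then $u_i\le u_j$. Both are impossible, so $v$ is incomparable to $u_j$. If $v,w\in A_i$ were incomparable, $\{v,w\}\cup\{u_j:j\ne i\}$ would be an antichain of size $k+1$ in $A$.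
\end{proof}

\section{Weak* limits of the functionals $z_s$}\label{sec:closure}

The supremum in Lemma~\ref{lem:X}(b) is attained on the weak* closure $W\subset B_{X^*}$ of $\{z_s:s\in T\}$, so we need to know $W$. Four examples, each checked coordinatewise, show what happens.
\begin{itemize}
\item If $b=(2^{-k-1})_{k<\omega}$, then $b\in T$ and $z_{b|_n}\to z_b$ by (P2).
\item If $s_n=(\frac12,\dots,\frac12)$ has length $n$, then $z_{s_n}(u)\le2\cdot2^{-(n-|u|)}$ for $u<s_n$, so $z_{s_n}\to0$.
\item If $t_n\to0$, then $z_{b^{\frown}t_n}\to z_b+e_b^*$ by (Z1).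
\item If the $t_n$ are distinct, $t_n\to t\in(0,1)$ and $v_n=b^{\frown}t_n$, then $e_{v_n}^*\to0$ and $z_{v_n}\to z_{b^{\frown}t}$, so $z_{v_n{}^{\frown}t'}\to(1-t')z_{b^{\frown}t}$.
\end{itemize}
The lemma says that nothing else occurs.

\begin{lemma}\label{lem:closure}
Every $z\in W\setminus\{0\}$ has one of the forms
\[
z=c\,z_s\quad(s\in T)\qquad\text{or}\qquad z=c\,(z_b+e_b^*)\quad(b\in T),
\]
with $c\in(0,1]$.
\end{lemma}

\begin{proof}
Let $(z_{s_i})$ be a net converging weak* to $z\ne0$. Then $z(u)\ge0$ for all $u$, and $D=\{u:z(u)>0\}$ is nonempty. If $u\in D$, then $z_{s_i}(u)>0$ eventually, that is, $u<s_i$ eventually. Two elements of $D$ therefore lie below a common $s_i$, so $D$ is a chain. It is closed under initial segments: let $u\in D$, $|u|=\zeta$, $\alpha<\zeta$. Eventually $u<s_i$, and (Z2) and (Z3) give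
\[
z_{s_i}(u|_\alpha)=z_u(u|_\alpha)\rho_{s_i}(\zeta)\ge\tfrac12z_u(u|_\alpha)z_{s_i}(u).
\]
In the limit $z(u|_\alpha)\ge\frac12z_u(u|_\alpha)z(u)>0$.

\emph{Case 1: $D$ has a largest element $b$.} Let $\zeta=|b|$, so $D=\{b|_\alpha:\alpha\le\zeta\}$, and eventually $b<s_i$. The values of $z_{s_i}$ on $D$ depend only on the two numbers $s_i(\zeta)$ and $\rho_{s_i}(\zeta)$. Pass to a subnet with $s_i(\zeta)\to t\in[0,1]$ and $\rho_{s_i}(\zeta)\to P\in[0,1]$. Then $P\le1-t$ by (Z3), and $z(b)=(1+\kappa\sqrt t)P$. Since $z(b)>0$, we get $P>0$ and $t<1$. By (Z2), $z(b|_\alpha)=P\,z_b(b|_\alpha)$ for $\alpha<\zeta$. With $c=P/(1-t)\in(0,1]$,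
\[
z=c\,(1-t)\bigl(z_b+(1+\kappa\sqrt t)e_b^*\bigr),
\]
because the two sides agree on $D$ and vanish off $D$. If $t>0$, this is $c\,z_{b^{\frown}t}$ by (Z1). If $t=0$, it is $c(z_b+e_b^*)$.

\emph{Case 2: $D$ has no largest element.} Then $b=\bigcup D$ is a function $\xi\to(0,1)$ on an ordinal $\xi$, and each element of $D$ is $b|_\alpha$ for some $\alpha\le\xi$. If $\alpha<\xi$, some $u\in D$ has $|u|>\alpha$, so $b|_\alpha=u|_\alpha\in D$. Also $b\notin D$, as it would be the largest element. So $D=\{b|_\alpha:\alpha<\xi\}$, and $\xi$ is a limit ordinal since $D$ is nonempty without largest element. The point is to show that $b\in T$: the chain $D$ has kept a positive product, and so the tree contains its supremum.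

Let $\alpha<\alpha'<\xi$. Since $b|_{\alpha'+1}\in D$, eventually $b|_{\alpha'+1}<s_i$, so $s_i$ agrees with $b$ on $\alpha'+1$. Hence
\[
\rho_{s_i}(\alpha)=\frac{z_{s_i}(b|_\alpha)}{1+\kappa\sqrt{b(\alpha)}}\ \longrightarrow\ P(\alpha):=\frac{z(b|_\alpha)}{1+\kappa\sqrt{b(\alpha)}}\in(0,1],
\]
and likewise for $\alpha'$. By (P1), $\rho_{s_i}(\alpha)=\prod_{\alpha\le\delta<\alpha'}(1-b(\delta))\cdot\rho_{s_i}(\alpha')$, and in the limit
\begin{equation}\label{eq:P}
P(\alpha)=\prod_{\alpha\le\delta<\alpha'}(1-b(\delta))\cdot P(\alpha').
\end{equation}
For $\alpha=0$ this gives $\prod_{\delta<\alpha'}(1-b(\delta))\ge P(0)$ for all $\alpha'<\xi$, and (P2) gives $\prod_{\delta<\xi}(1-b(\delta))\ge P(0)>0$. So $b\in T$. By \eqref{eq:P}, $P$ is nondecreasing; let $c=\sup_{\alpha<\xi}P(\alpha)\in(0,1]$. As $\alpha'$ increases to $\xi$, the product in \eqref{eq:P} decreases to $\rho_b(\alpha)$ by (P2), and $P(\alpha')$ increases to $c$. Thus $P(\alpha)=c\rho_b(\alpha)$, that is, $z(b|_\alpha)=c\,z_b(b|_\alpha)$ for all $\alpha<\xi$. Both $z$ and $z_b$ vanish off $D$, so $z=c\,z_b$.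
\end{proof}

\section{A corner at every point}\label{sec:proof}

\begin{proposition}\label{prop:norming}
For every $x\in X$ with $x\ge0$ there is $s\in T$ with $x(s)=0$ and $\langle z_s,x\rangle=\|x\|$.
\end{proposition}

\begin{proof}
For $x=0$ any $s$ works, so let $x\ne0$. By Lemma~\ref{lem:X}(b) and the weak* compactness of $W$ there is $z\in W$ with $\langle z,x\rangle=\|x\|>0$. By Lemma~\ref{lem:closure}, $z=cz'$ with $c\in(0,1]$ and $z'=z_s$ or $z'=z_b+e_b^*$. In both cases $z'\in B_{X^*}$, so $\|x\|=c\langle z',x\rangle\le c\|x\|$ and $c=1$.

If $z=z_s$, then $\|x\|\ge\langle z_s+e_s^*,x\rangle=\|x\|+x(s)$ by Lemma~\ref{lem:X}(c). Since $x(s)\ge0$, we get $x(s)=0$.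

Let $z=z_b+e_b^*$. Here the reward is used. By (Z1), $z_{b^{\frown}t}=(1-t)(z+\kappa\sqrt t\,e_b^*)$ for $t\in(0,1)$, and $\langle z_{b^{\frown}t},x\rangle\le\|x\|$ reads
\[
(1-t)\bigl(\|x\|+\kappa\sqrt t\,x(b)\bigr)\le\|x\| .
\]
Subtracting $(1-t)\|x\|$ and dividing by $\sqrt t$ gives $(1-t)\kappa\,x(b)\le\sqrt t\,\|x\|$. Letting $t\to0$ and using $\kappa>0$, we obtain $x(b)\le0$. So $x(b)=0$ and $\langle z_b,x\rangle=\langle z,x\rangle=\|x\|$. Take $s=b$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The space $X$ is WLD by Proposition~\ref{prop:wld}, and $(e_u)_{u\in T}$ is an uncountable $1$-unconditional basis by Lemma~\ref{lem:X}(a). Let $x\in X$. Choose $\epsilon\in\{\pm1\}^T$ with $\epsilon(u)x(u)\ge0$ for all $u$, and put $y=S_\epsilon x\ge0$. Let $s$ be given by Proposition~\ref{prop:norming} for $y$. Then $x(s)=\epsilon(s)y(s)=0$. Since $z_s\pm e_s^*\in B_{X^*}$, $z_s(s)=0$ and $y(s)=0$,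
\[
\|y+\eta e_s\|\ge\langle z_s\pm e_s^*,\,y+\eta e_s\rangle=\|y\|\pm\eta
\]
for both signs, so $\|y+\eta e_s\|\ge\|y\|+|\eta|$ for all $\eta$. As $S_\epsilon$ is an isometry with $S_\epsilon e_s=\epsilon(s)e_s$,
\[
\|x+\eta e_s\|=\|y+\epsilon(s)\eta e_s\|\ge\|x\|+|\eta| .
\]
The quotient $(\|x+\eta e_s\|-\|x\|)/\eta$ is therefore at least $1$ for $\eta>0$ and at most $-1$ for $\eta<0$, and it has no limit as $\eta\to0$. So the continuous convex function $\|\cdot\|$ is G\^ateaux differentiable at no point of $X$, and $X$ is not a GDS.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(i)]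
Take $\kappa=\min\{1,2\sqrt\varepsilon\}$. Since $\bar e_s=e_s/m$, Theorem~\ref{thm:main} gives for each $x$ an $s$ with $\|x+\eta\bar e_s\|\ge\|x\|+|\eta|/m$ for all $\eta$. By \eqref{eq:m}, $1/m\ge1/(1+\kappa^2/4)\ge1-\kappa^2/4\ge1-\varepsilon$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:faces}, the case $\theta=1$]
For $C=B_{X^*}$ and any $x_0\in X$, the face $F_1$ is the set of functionals in $B_{X^*}$ that norm $x_0$. If $F_1$ were a singleton, the norm would be G\^ateaux differentiable at $x_0$ by Lemma~\ref{lem:support}, contrary to Theorem~\ref{thm:main}. Together with Sections~\ref{sec:general} and~\ref{sec:root}, this completes the proof of Theorem~\ref{thm:faces}.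
\end{proof}

\begin{thebibliography}{1}

\bibitem{thesis}
\emph{Compact spaces and their applications in Banach space theory},
\texttt{https://\allowbreak webarchiv.lib.cas.cz:443/\allowbreak wayback/\allowbreak 20210202193312/\allowbreak http://\allowbreak www.avcr.cz/\allowbreak opencms/\allowbreak export/\allowbreak sites/\allowbreak avcr.cz/\allowbreak cs/\allowbreak pro-verejnost/\allowbreak .content/\allowbreak soubory/\allowbreak dsc-teze/\allowbreak teze\_Kalenda.pdf}

\end{thebibliography}
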